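\title{Real potentials and the exponent $2/3$ in the observability inequality for the heat equation}

\begin{abstract}
For the heat equation with a bounded potential $V$, the observability constant is at most $\exp\big(C(1+1/T+T\|V\|_\infty+\|V\|_\infty^{2/3})\big)$. We show that for real potentials and real data the exponent $2/3$ cannot in general be replaced by $1/2$: on a class of domains in every dimension $N\ge4$, which contains the spherical shells in $\mathbb R^4$, it cannot be lowered at all. The examples are stationary. They come from a real function on $\mathbb S^3$ whose frequency climbs from $M^{1/2}$ to $M^{2/3}$ while $|\Delta U|\le M|U|$ holds pointwise. The function alternates between stripe patterns in two transversal directions; its nodal set changes shape only through saddles, near which the function is exactly harmonic.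
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $\Omega\subset\mathbb R^N$ be a bounded smooth domain and let $\omega\subset\Omega$ be nonempty and open. For $T>0$, $V\in L^\infty(\Omega)$ and $\varphi_T\in L^2(\Omega)$, the backward problem
\begin{equation}\label{eq:heat}
\begin{cases}
-\partial_t\varphi-\Delta\varphi+V(x)\varphi=0 &\text{in }(0,T)\times\Omega,\\
\varphi=0&\text{on }(0,T)\times\partial\Omega,\\
\varphi(T,\cdot)=\varphi_T&\text{in }\Omega
\end{cases}
\end{equation}
has a unique solution $\varphi\in C([0,T];L^2(\Omega))\cap L^2(0,T;H^1_0(\Omega))$. An \emph{observability inequality} bounds $\varphi(0,\cdot)$ on all of $\Omega$ by what is seen in $\omega$ during the time $(0,T)$; its constant measures how well a solution can hide from $\omega$. We write $\|V\|_\infty$ for the norm in $L^\infty(\Omega)$. Fern\'andez-Cara and Zuazua \cite{FZ} proved that there is $C=C(\Omega,\omega)>0$ such that for all $T$, $V$ and $\varphi_T$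
\begin{equation}\label{eq:FZ}
\|\varphi(0,\cdot)\|_{L^2(\Omega)}^2\le \exp\Big(C\Big(1+\frac1T+T\|V\|_\infty+\|V\|_\infty^{2/3}\Big)\Big)\int_0^T\|\varphi(t,\cdot)\|^2_{L^2(\omega)}\,dt .
\end{equation}
By Duyckaerts, Zhang and Zuazua \cite{DZZ}, the exponent $2/3$ is sharp for complex-valued $V$ and $\varphi_T$. For real-valued $V$ and $\varphi_T$ it can be replaced by $1/2$ when $N=1$ and, in any dimension, when in addition $\varphi_T\ge0$ \cite{LB}. The following question is posed in \cite{CTC}.

\medskip
\noindent\textbf{Question.} \emph{Is it true that for every $N\ge2$, every bounded smooth domain $\Omega\subset\mathbb R^N$ and every nonempty open $\omega\subset\Omega$ there is $C=C(\Omega,\omega)>0$ such that for all $T>0$, all real $V\in L^\infty(\Omega)$ and all real $\varphi_T\in L^2(\Omega)$}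
\begin{equation}\label{eq:claim}
\|\varphi(0,\cdot)\|_{L^2(\Omega)}^2\le \exp\Big(C\Big(1+\frac1T+T\|V\|_\infty+\|V\|_\infty^{1/2}\Big)\Big)\int_0^T\|\varphi(t,\cdot)\|^2_{L^2(\omega)}\,dt\ ?
\end{equation}

Two observations make $1/2$ the exponent one would guess. Write $M=\|V\|_\infty$. First, $1/T+TM\ge2M^{1/2}$, so \eqref{eq:claim} says that the last term of the exponent in \eqref{eq:FZ} can be dropped; that term dominates the others only in the window $M^{-2/3}\le T\le M^{-1/3}$. Second, $M^{1/2}$ is the rate of the ordinary differential equation. If $u''=Vu$ with $|V|\le M$, the quantity $E=Mu^2+(u')^2$ satisfies $|E'|=2|(M+V)uu'|\le 2M^{1/2}E$, so $E$ changes at most by a factor $e^{2M^{1/2}}$ over a unit distance, and $u=e^{-M^{1/2}x}$ attains this rate.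

The answer to the question is nevertheless negative.

\subsection{Results}
Let $N\ge4$. Write $x=(z,\xi)\in\mathbb R^4\times\mathbb R^{N-4}$ and identify $\mathbb R^4$ isometrically with $\mathbb C^2$, $z=(z_1,z_2)$. Let $D$ be a bounded smooth domain with $\overline D\subset(0,\infty)\times\mathbb R^{N-4}$ (for $N=4$, an interval with closure in $(0,\infty)$), and put
\begin{equation}\label{eq:Omega}
\Omega=\{(z,\xi):\ z\neq0,\ (|z|,\xi)\in D\}.
\end{equation}
The map $(z,\xi)\mapsto\big((|z|,\xi),z/|z|\big)$ is a diffeomorphism of $\{z\ne0\}$ onto $(0,\infty)\times\mathbb R^{N-4}\times\mathbb S^3$ that takes $\overline\Omega$ to $\overline D\times\mathbb S^3$, so $\Omega$ is a bounded smooth domain and $|z|$ is bounded below on $\overline\Omega$. We assume that the nonempty open set $\omega\subset\Omega$ satisfies, for some $s_*\in\mathbb R$,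
\begin{equation}\label{eq:omega}
\overline\omega\cap\{(z,\xi):\ |z_2|=e^{s_*}|z_1|\}=\emptyset .
\end{equation}

\begin{example}\label{ex:omega}
For $N=4$ and $D=(1,2)$, $\Omega$ is the shell $\{1<|x|<2\}$, and $\omega=\{x\in\Omega:|z_2|>2|z_1|\}$ satisfies \eqref{eq:omega} with $s_*=0$. More generally, \eqref{eq:omega} holds in suitable coordinates if $\overline\omega$ does not meet $\Pi\times\mathbb R^{N-4}$ for some $2$-plane $\Pi\subset\mathbb R^4$ through the origin: choose the identification with $\mathbb C^2$ so that $\Pi=\{z_1=0\}$; by compactness $\log(|z_2|/|z_1|)\le s_1<\infty$ on $\overline\omega$, and $s_*=s_1+1$ works. This covers every ball $\omega\subset\Omega$: if its center is $(z^0,\xi^0)$, its radius is less than $|z^0|$, and any $\Pi$ orthogonal to $z^0$ will do.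
\end{example}

\begin{theorem}\label{thm:main}
Let $N\ge4$ and let $\Omega,\omega$ satisfy \eqref{eq:Omega} and \eqref{eq:omega}. There are $c,M_0>0$, depending only on $\Omega,\omega,s_*$, such that for every $M\ge M_0$ there exist a real $V\in L^\infty(\Omega)$ with $\|V\|_\infty\le M$ and a real $u\in C^\infty(\overline\Omega)$, $u\not\equiv0$, with
\[
-\Delta u+Vu=0\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,\qquad \|u\|^2_{L^2(\omega)}\le e^{-cM^{2/3}}\|u\|^2_{L^2(\Omega)} .
\]
\end{theorem}

In other words, $e^{cM^{2/3}}$ is a lower bound for the observability constant of the elliptic equation $-\Delta u+Vu=0$ with real $V$. Since $\varphi(t,x)=u(x)$ solves \eqref{eq:heat}, the parabolic statements follow.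

\begin{corollary}\label{cor:answer}
For $N,\Omega,\omega$ as in Theorem~\ref{thm:main} there is no constant $C$ for which \eqref{eq:claim} holds for all $T>0$ and all real $V$ and $\varphi_T$.
\end{corollary}

\begin{corollary}\label{cor:sharp}
Let $N,\Omega,\omega,c$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(i)] Suppose that, for some $C>0$ and some nondecreasing function $\Psi$, inequality \eqref{eq:claim} holds for all $T>0$ and all real $V,\varphi_T$ with $\Psi(\|V\|_\infty)$ in place of $\|V\|_\infty^{1/2}$. Then there is $c'>0$ with $\Psi(M)\ge c'M^{2/3}$ for all large $M$.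
\item[(ii)] Let $\mathcal C(T,M)$ be the best constant in $\|\varphi(0,\cdot)\|^2_{L^2(\Omega)}\le\mathcal C\int_0^T\|\varphi(t,\cdot)\|^2_{L^2(\omega)}dt$ over all real $\varphi_T$ and all real $V$ with $\|V\|_\infty\le M$. There is $C''$ such that for all large $M$ and all $T$ with $M^{-2/3}\le T\le M^{-1/3}$
\[
e^{cM^{2/3}}\le\mathcal C(T,M)\le e^{C''M^{2/3}} .
\]
\end{enumerate}
\end{corollary}

\begin{proof}[Proof of Corollaries \ref{cor:answer} and \ref{cor:sharp} from Theorem~\ref{thm:main}]
Let $M\ge\max(M_0,1)$, take $V,u$ from the theorem and $\varphi_T=u$. Then $\varphi(t,\cdot)=u$ for all $t$, and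
\begin{equation}\label{eq:stationary}
\int_0^T\|\varphi(t,\cdot)\|^2_{L^2(\omega)}dt=T\|u\|^2_{L^2(\omega)}\le Te^{-cM^{2/3}}\|\varphi(0,\cdot)\|^2_{L^2(\Omega)} .
\end{equation}
For (i) choose $T=M^{-1/2}\le1$. Since $\|V\|_\infty\le M$ and $\Psi$ is nondecreasing, the assumed inequality and \eqref{eq:stationary} give $C(1+2M^{1/2}+\Psi(M))\ge cM^{2/3}$, hence $\Psi(M)\ge\frac{c}{2C}M^{2/3}$ for large $M$. The function $\Psi(M)=M^{1/2}$ violates this bound, which proves Corollary~\ref{cor:answer}. For (ii), \eqref{eq:stationary} gives $\mathcal C(T,M)\ge T^{-1}e^{cM^{2/3}}\ge e^{cM^{2/3}}$ because $T\le1$. In the given window each of $1$, $1/T$, $TM$ is at most $M^{2/3}$, so \eqref{eq:FZ} gives the upper bound with $C''=4C(\Omega,\omega)$.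
\end{proof}

We do not settle whether the exponent $1/2$ is attainable in dimensions $N=2,3$, or for arbitrary pairs $(\Omega,\omega)$ when $N\ge4$.

The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:idea} explains the construction on a flat cylinder, Section~\ref{sec:coord} shows that $\mathbb S^3$ behaves like that cylinder, Section~\ref{sec:transition} carries out one change of frequency, Section~\ref{sec:sphere} stacks these changes, and Section~\ref{sec:proof} passes from $\mathbb S^3$ to $\Omega$.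

\section{The idea on a flat cylinder}\label{sec:idea}

If a smooth real function $U$ satisfies $|\Delta U|\le M|U|$ everywhere, then $\Delta U=VU$ with the real potential $V$ equal to $\Delta U/U$ where $U\ne0$ and to $0$ elsewhere, and $|V|\le M$. So we forget the potential and look for functions that obey this pointwise inequality and decay fast. In this section the space is the cylinder with coordinates $y\in\mathbb R$, $\sigma,\delta\in\mathbb R/2\pi\mathbb Z$ and Laplacian $\Delta_0=\partial_y^2+\partial_\sigma^2+\partial_\delta^2$. Nothing in this section is used in the proof.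

\subsection{Where $2/3$ comes from}
The modes $e^{-ny}\cos n\sigma$ and $e^{-ny}\cos n\delta$ are harmonic and decay at rate $n$. A single mode cannot decay in both directions for free. If $G>0$ is smooth and $G(x)=e^{-|x|}$ for $|x|\ge1$, then $U=G(ny)\cos n\sigma$ has $\Delta_0U=n^2(G''-G)(ny)\cos n\sigma$, so the turn near $y=0$ costs $M\sim n^2$, and the decay over a unit distance is $e^{-n}$, of the form $e^{-cM^{1/2}}$. To do better we start with frequency $M^{1/2}$ at $y=0$ and raise the frequency as $|y|$ grows.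

Consider a step from frequency $n$ to $n+K$, with $K\le n$, in a layer of width about $1/K$. If $a,b$ are fixed smooth functions and $U=e^{-ny}\big[a(Ky)\cos n\sigma+b(Ky)\cos(n+K)\delta\big]$, then
\[
e^{ny}\Delta_0U=(K^2a''-2nKa')\cos n\sigma+\big(K^2b''-2nKb'-(2nK+K^2)b\big)\cos(n+K)\delta ,
\]
which is of size $nK$, much smaller than $n^2$. About $K$ such layers fit in a unit distance, so the frequency reaches $K^2$. The last step costs $M\sim K\cdot K^2=K^3$, and beyond the last layer the function decays like $e^{-K^2}=e^{-M^{2/3}}$ per unit distance. The initial frequency that $M\sim K^3$ permits is $K^{3/2}$.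

This count bounds $\Delta_0U$ by $nK$ times the \emph{amplitude} $e^{-ny}$, whereas we need $nK$ times $|U|$. The two differ near the zeros of $U$. A complex exponential $e^{in\sigma}$ has no zeros, but a real function that changes sign vanishes on a set that separates the space, and $\Delta U$ must vanish on all of it. Sign changes cannot be avoided: by the result of \cite{LB} for nonnegative data, the functions $u$ of Theorem~\ref{thm:main} change sign when $M$ is large.

\subsection{Regular zeros and saddles}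
Rescale the layer by $Y=ny$, $\alpha=n\sigma$, $\beta=(n+K)\delta$, and put $\varepsilon=K/n$, $r=1+\varepsilon$, $U=e^{-Y}v$. Then $\Delta_0U=n^2e^{-Y}L_1v$ with
\[
L_1=\partial_Y^2-2\partial_Y+\partial_\alpha^2+r^2\partial_\beta^2+1 ,
\]
and the task is to pass from $v=\cos\alpha$ to $v=e^{-\varepsilon Y}\cos\beta$ with $|L_1v|\le C\varepsilon|v|$. Freeze the amplitudes and take $v_0=a\cos\alpha+b\cos\beta$ with constants $a,b>0$. The error is $F=L_1v_0=(1-r^2)\,b\cos\beta$. The critical points of $v_0$ are the points with $\sin\alpha=\sin\beta=0$ and the critical values are $\pm a\pm b$, so the zero set is a regular curve unless $a=b$; see Figure~\ref{fig:nodal}.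

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.25pt,y=0.25pt]
\begin{scope}
\draw[gray] (-45,-45) rectangle (315,315);
\draw[thick,domain=-45:315,samples=50] plot ({acos(-0.5*cos(\x))},\x);
\draw[thick,domain=-45:315,samples=50] plot ({360-acos(-0.5*cos(\x))},\x);
\node[below] at (135,-50) {$a=2b$};
\end{scope}
\begin{scope}[xshift=115pt]
\draw[gray] (-45,-45) rectangle (315,315);
\draw[thick] (-45,225)--(225,-45) (225,315)--(315,225) (135,-45)--(315,135) (-45,135)--(135,315);
\fill (0,180) circle (2pt) (180,0) circle (2pt);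
\node[below] at (135,-50) {$a=b$};
\end{scope}
\begin{scope}[xshift=230pt]
\draw[gray] (-45,-45) rectangle (315,315);
\draw[thick,domain=-45:315,samples=50] plot (\x,{acos(-0.5*cos(\x))});
\draw[thick,domain=-45:315,samples=50] plot (\x,{360-acos(-0.5*cos(\x))});
\node[below] at (135,-50) {$b=2a$};
\end{scope}
\end{tikzpicture}
\caption{The zero set of $a\cos\alpha+b\cos\beta$ in the period square $-\pi/4\le\alpha,\beta\le7\pi/4$ ($\alpha$ horizontal, $\beta$ vertical). As $a/b$ decreases through $1$, vertical stripes turn into horizontal ones. The curves reconnect only at the two marked saddles $(\alpha,\beta)=(0,\pi)$ and $(\pi,0)$.}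
\label{fig:nodal}
\end{figure}

\emph{The case $a=2$, $b=1$.} At $(\alpha,\beta)=(2\pi/3,0)$ we have $v_0=0$ and $F=1-r^2\ne0$, so $v_0$ itself fails. But on the zero set $|\cos\alpha|\le\frac12$, so $|\partial_\alpha v_0|\ge\sqrt3$. For a smooth $g(\alpha,\beta)$, at a zero of $v_0$ the product rule leaves a single term,
\[
L_1(gv_0^2)=2g\,\big((\partial_\alpha v_0)^2+r^2(\partial_\beta v_0)^2\big)=2g\,(4\sin^2\alpha+r^2\sin^2\beta).
\]
If $g=F/\big(2(4\sin^2\alpha+r^2\sin^2\beta)\big)$ near the zero set, then $g=O(\varepsilon)$, and $v=v_0-gv_0^2=v_0(1-gv_0)$ has the same zeros as $v_0$ and satisfies $L_1v=0$ on them. A regular nodal set is therefore no obstacle.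

\emph{The case $a=b=1$.} At $(0,\pi)$ both $v_0$ and $\nabla v_0$ vanish and $F=r^2-1\neq0$. For every smooth factor $m$ we have $L_1(mv_0)=mF$ at that point, so no multiplier with $m\ne0$ helps, and $v_0$ must be changed beforehand. Near $\beta=\pi$ replace $\cos\beta=-\cos(\beta-\pi)$ by $-\cos((\beta-\pi)/r)$. The change is $O(\varepsilon)$, and the new function is annihilated by $r^2\partial_\beta^2+1$, so $F=0$ near the saddle. Finally, the ratio $a/b$ has to move through the value $1$. We take $a=e^{-2\varepsilon Y}$, $b=1$, and near the critical points of $\cos\alpha$ we change its frequency to $1+2\varepsilon$, because $e^{-(1+2\varepsilon)Y}\cos((1+2\varepsilon)\alpha)$ is again an exact solution.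

This repair works because the dangerous set lies in small neighborhoods of isolated points, and this is why two angles are used. With one angle the combination of equal amplitudes and opposite phases is $\cos\alpha-\cos r\alpha$; it and its derivative are bounded by $\varepsilon(|\alpha|+1)$, hence small on an interval of length of order $1/\varepsilon$, and on such an interval a relative change $\varepsilon$ of the frequency is no longer an $O(\varepsilon)$ change of the function. Thus the method needs three variables $(y,\sigma,\delta)$. One more variable, the radius, will carry the Dirichlet condition, which accounts for $N\ge4$.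

\section{Coordinates on the three-sphere}\label{sec:coord}

The cylinder has to be closed up at its two ends in such a way that the modes remain harmonic. The sphere $\mathbb S^3\subset\mathbb C^2$ does this. Write $z_1=\sin\chi\,e^{i\theta_1}$, $z_2=\cos\chi\,e^{i\theta_2}$ with $0\le\chi\le\pi/2$. The metric is $d\chi^2+\sin^2\chi\,d\theta_1^2+\cos^2\chi\,d\theta_2^2$, the volume element is $\sin\chi\cos\chi\,d\chi\,d\theta_1d\theta_2$, and the Laplace--Beltrami operator is
\[
\Delta_{\mathbb S^3}=\frac1{\sin\chi\cos\chi}\,\partial_\chi\big(\sin\chi\cos\chi\,\partial_\chi\big)+\frac1{\sin^2\chi}\partial_{\theta_1}^2+\frac1{\cos^2\chi}\partial_{\theta_2}^2 .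
\]
Away from the circles $\{z_1=0\}$ and $\{z_2=0\}$ put
\[
s=\log\frac{|z_2|}{|z_1|}=\log\cot\chi,\qquad\sigma=\theta_1+\theta_2,\qquad\delta=\theta_1-\theta_2 .
\]
From $ds/d\chi=-1/(\sin\chi\cos\chi)$ we get $\sin\chi\cos\chi\,\partial_\chi=-\partial_s$. Moreover $2\cosh s=\cot\chi+\tan\chi=1/(\sin\chi\cos\chi)$ and $\tanh s=\cos^2\chi-\sin^2\chi$. Hence $\Delta_{\mathbb S^3}=4\cosh^2s\,\big(\partial_s^2+\cos^2\chi\,\partial_{\theta_1}^2+\sin^2\chi\,\partial_{\theta_2}^2\big)$. Substituting $\partial_{\theta_1}=\partial_\sigma+\partial_\delta$ and $\partial_{\theta_2}=\partial_\sigma-\partial_\delta$ gives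
\begin{equation}\label{eq:P}
\Delta_{\mathbb S^3}=4\cosh^2s\;P,\qquad P=\partial_s^2+\partial_\sigma^2+\partial_\delta^2+2\tanh s\;\partial_\sigma\partial_\delta,
\end{equation}
and the volume element is $(4\cosh^2s)^{-1}ds\,d\theta_1d\theta_2$, with total volume $2\pi^2$.

The angles $\sigma,\delta$ are preferable to $\theta_1,\theta_2$ because the coefficients of $\partial_\sigma^2$ and $\partial_\delta^2$ are constant: $P$ differs from the flat operator $\Delta_0$ only by the mixed term, which annihilates every sum $f_1(s,\sigma)+f_2(s,\delta)$. Adding $2\pi$ to $\theta_1$ or $\theta_2$ changes $\sigma$ and $\delta$ by $\pm2\pi$, so a smooth function of $(s,\sigma,\delta)$ that is $2\pi$-periodic in $\sigma$ and in $\delta$ defines a smooth function on $\mathbb S^3\setminus\{z_1z_2=0\}$. For integers $n\ge1$ the four modes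
\begin{equation}\label{eq:modes}
\begin{aligned}
e^{-ns}\cos n\sigma&=\operatorname{Re}\,(z_1/\bar z_2)^n, &\quad e^{-ns}\cos n\delta&=\operatorname{Re}\,(z_1/z_2)^n,\\
e^{ns}\cos n\sigma&=\operatorname{Re}\,(z_2/\bar z_1)^n, &\quad e^{ns}\cos n\delta&=\operatorname{Re}\,(z_2/z_1)^n
\end{aligned}
\end{equation}
are annihilated by $P$. The right-hand sides show that the first two extend smoothly, by zero, across the circle $\{z_1=0\}$, where $s=+\infty$, and the last two across $\{z_2=0\}$, where $s=-\infty$.

\section{One transition}\label{sec:transition}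

The following lemma is one step of the construction in rescaled variables. The function $\kappa$ stands for $\tanh s$.

\begin{lemma}\label{lem:transition}
Fix $\kappa_0\in(0,1)$. There are $\varepsilon_0\in(0,1)$ and $C>0$, depending only on $\kappa_0$, with the following property. Let $0<\varepsilon\le\varepsilon_0$ and $r=1+\varepsilon$. Let $\kappa\in C^\infty(\mathbb R)$ be real with $|\kappa|<1$ on $\mathbb R$ and with $|\kappa|\le\kappa_0$, $|\kappa'|\le1$, $|\kappa''|\le1$ on $[-3/\varepsilon,3/\varepsilon]$. Put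
\[
L=\partial_Y^2+\partial_\alpha^2+r^2\partial_\beta^2+2r\kappa(Y)\,\partial_\alpha\partial_\beta .
\]
Then there is a real $v\in C^\infty(\mathbb R^3)$, $v=v(Y,\alpha,\beta)$, $2\pi$-periodic in $\alpha$ and in $\beta$, with
\begin{enumerate}
\item[(a)] $v=\cos\alpha$ if $\varepsilon Y\le-3$, and $v=e^{-\varepsilon Y}\cos\beta$ if $\varepsilon Y\ge3$;
\item[(b)] $|L(e^{-Y}v)|\le C\varepsilon\,|e^{-Y}v|$ everywhere.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $L(e^{-Y}v)=e^{-Y}L_1v$ with $L_1v=Lv-2\partial_Yv+v$, so (b) means $|L_1v|\le C\varepsilon|v|$. Let $\tau=\varepsilon Y$ be the slow variable and $\Sigma=\{|\tau|\le3\}$. Gradients and $C^m$ norms refer to the variables $(Y,\alpha,\beta)$. Fix once and for all a smooth $H:\mathbb R\to[0,1]$ with $H=0$ on $(-\infty,0]$ and $H=1$ on $[1,\infty)$. The letter $C$ denotes constants that depend only on $\kappa_0$ and $H$.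

\medskip
\noindent\emph{Step 1: the approximate solution.} The old mode $\cos\alpha$ must hand over to the new mode $\cos\beta$, and while their amplitudes are comparable both amplitudes must be pure exponentials. Put
\[
a(\tau)=\big(1-H(\tau-1)\big)\,e^{-2\tau H(\tau+3)},\qquad b(\tau)=H(\tau+2)\,e^{-\tau H(\tau-2)},\qquad\eta(\tau)=H(2-|\tau|).
\]
These are smooth functions. We have $(a,b,\eta)=(1,0,0)$ for $\tau\le-3$ and $(a,b,\eta)=(0,e^{-\tau},0)$ for $\tau\ge3$, and in between:
\begin{center}
\begin{tabular}{c|ccccc}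
$\tau\in$ & $[-3,-2]$ & $[-2,-1]$ & $[-1,1]$ & $[1,2]$ & $[2,3]$\\ \hline
$a$ & $\ge1$ & $e^{-2\tau}\ge e^2$ & $e^{-2\tau}\ge e^{-2}$ & $\le e^{-2}$ & $0$\\
$b$ & $0$ & $\le1$ & $1$ & $1$ & in $[e^{-3},1]$\\
$\eta$ & $0$ & in $[0,1]$ & $1$ & in $[0,1]$ & $0$
\end{tabular}
\end{center}
Next we change the frequencies near the critical points of the cosines. Let $\psi(t)=H(\frac32-|t|)$, which is smooth, equals $1$ on $[-\frac12,\frac12]$ and vanishes for $|t|\ge\frac32$. Put
\[
\begin{aligned}
p(\alpha)&=\sum_{j\in\mathbb Z}(-1)^j\psi(\alpha-j\pi)\big[\cos\big((1+2\varepsilon)(\alpha-j\pi)\big)-\cos(\alpha-j\pi)\big],\\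
q(\beta)&=\sum_{j\in\mathbb Z}(-1)^j\psi(\beta-j\pi)\big[\cos\big((\beta-j\pi)/r\big)-\cos(\beta-j\pi)\big].
\end{aligned}
\]
The summands have disjoint supports because $3<\pi$. Since $p(\alpha+\pi)=-p(\alpha)$ and $q(\beta+\pi)=-q(\beta)$, both functions are $2\pi$-periodic. The derivatives $\partial_\lambda\partial_t^m\cos\lambda t$, $m\le4$, are bounded for $|t|\le\frac32$ and $\frac12\le\lambda\le3$, and $|1/r-1|\le\varepsilon$; the mean value theorem in $\lambda$ gives $\|p\|_{C^4}+\|q\|_{C^4}\le C\varepsilon$. Since $(-1)^j\cos(t-j\pi)=\cos t$,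
\begin{equation}\label{eq:local}
\begin{aligned}
\cos\alpha+p(\alpha)&=(-1)^j\cos\big((1+2\varepsilon)(\alpha-j\pi)\big)&&\text{if }|\alpha-j\pi|\le\tfrac12,\\
\cos\beta+q(\beta)&=(-1)^l\cos\big((\beta-l\pi)/r\big)&&\text{if }|\beta-l\pi|\le\tfrac12 .
\end{aligned}
\end{equation}
Define
\[
v_0=a(\tau)\big[\cos\alpha+\eta(\tau)p(\alpha)\big]+b(\tau)\big[\cos\beta+\eta(\tau)q(\beta)\big],\qquad F=L_1v_0 .
\]

\medskip
\noindent\emph{Step 2: the size of the error.} Each $Y$-derivative of a function of $\tau$ produces a factor $\varepsilon\le1$, so $\|v_0\|_{C^4(\Sigma)}\le C$. Since $\partial_\alpha\partial_\beta v_0=0$, the coefficient $\kappa$ does not enter $F$, and with $\partial_Y=\varepsilon\partial_\tau$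
\[
F=a\eta\,(p+p'')+b\big[(1-r^2)\cos\beta+\eta\,(q+r^2q'')\big]-2\varepsilon\,\partial_\tau v_0+\varepsilon^2\partial_\tau^2v_0 .
\]
As $|1-r^2|\le3\varepsilon$, this gives
\begin{equation}\label{eq:F}
\|F\|_{C^2(\Sigma)}\le C\varepsilon .
\end{equation}
For $\tau\le-3$ we have $e^{-Y}v_0=e^{-Y}\cos\alpha$, and for $\tau\ge3$ we have $e^{-Y}v_0=e^{-rY}\cos\beta$. Both are annihilated by $L$. So $v_0$ has property (a), and $F=0$ for $|\tau|\ge3$.

\medskip
\noindent\emph{Step 3: the error vanishes near degenerate zeros.} Let $c_0=e^{-4}/8$. We claim that for $\varepsilon_0$ small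
\begin{equation}\label{eq:O}
F=0\quad\text{at every point of }\Sigma\text{ where }|v_0|+|\nabla v_0|<c_0 .
\end{equation}
Let $w=a\cos\alpha+b\cos\beta$. The difference $v_0-w=\eta\,(ap+bq)$ and its first derivatives in $\alpha,\beta$ are bounded by $C\varepsilon$ on $\Sigma$, which is at most $c_0$ for $\varepsilon_0$ small. Hence at a point as in \eqref{eq:O}
\begin{equation}\label{eq:small}
|w|\le2c_0,\qquad a|\sin\alpha|\le2c_0,\qquad b|\sin\beta|\le2c_0,\qquad 2c_0=e^{-4}/4 .
\end{equation}
Note that $\frac{\sqrt3}2-e^{-2}>\frac12$.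

If $-3\le\tau\le-1$, the table gives $a\ge1$ and $b\le e^{-2}a$. Then $|\sin\alpha|\le\frac12$, so $|w|\ge a(|\cos\alpha|-e^{-2})\ge\frac12$, which contradicts \eqref{eq:small}.

If $1\le\tau\le3$, the table gives $b\ge e^{-3}$ and $a\le e^{-2}b$. Then $|\sin\beta|\le e^{-1}/4\le\frac12$, so $|w|\ge b(|\cos\beta|-e^{-2})\ge e^{-3}/2$, which contradicts \eqref{eq:small} again.

So $|\tau|<1$, where $a=e^{-2\tau}\ge e^{-2}$ and $b=\eta=1$. Then $|\sin\alpha|$ and $|\sin\beta|$ are at most $e^{-2}/4<1/\pi\le\sin\frac12$, so $|\alpha-j\pi|<\frac12$ and $|\beta-l\pi|<\frac12$ for some integers $j,l$. By \eqref{eq:local}, in a neighborhood of the point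
\[
e^{-Y}v_0=(-1)^je^{-(1+2\varepsilon)Y}\cos\big((1+2\varepsilon)(\alpha-j\pi)\big)+(-1)^le^{-Y}\cos\big((\beta-l\pi)/r\big).
\]
The first term is annihilated by $\partial_Y^2+\partial_\alpha^2$ and does not depend on $\beta$; the second is annihilated by $\partial_Y^2+r^2\partial_\beta^2$ and does not depend on $\alpha$. Hence $F=0$, and \eqref{eq:O} is proved.

\medskip
\noindent\emph{Step 4: the correction.} It remains to remove the error at the zeros of $v_0$ where the gradient is not small. Let
\[
Q(X)=X_1^2+X_2^2+r^2X_3^2+2r\kappa(Y)X_2X_3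
\]
be the quadratic form of $L$ and $Q(X,X')$ the symmetric bilinear form with $Q(X,X)=Q(X)$. Since $L$ has only second-order terms, $L(f_1f_2)=f_1Lf_2+f_2Lf_1+2Q(\nabla f_1,\nabla f_2)$. From $2|X_2||rX_3|\le X_2^2+r^2X_3^2$ and $r\ge1$ we get $Q(X)\ge(1-|\kappa|)|X|^2$. So $Q$ is positive definite everywhere and $Q(X)\ge(1-\kappa_0)|X|^2$ on $\Sigma$; this is the only use of the size of $\kappa$. Let
\[
\zeta=H\big(8c_0^{-2}|\nabla v_0|^2-1\big),
\]
a smooth function that vanishes where $|\nabla v_0|^2\le c_0^2/8$ and equals $1$ where $|\nabla v_0|\ge c_0/2$. Define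
\[
g=\frac{\zeta F}{2Q(\nabla v_0)}\quad(g=0\text{ where }\zeta=0),\qquad v=v_0-gv_0^2 .
\]
Both functions are smooth and $2\pi$-periodic in $\alpha$ and $\beta$. For $|\tau|\ge3$ we have $F=0$, hence $g=0$, $v=v_0$ and $L_1v=0$; this gives (a), and (b) outside $\Sigma$.

On $\Sigma$, the denominator is at least $(1-\kappa_0)c_0^2/4$ on the support of $\zeta$, while $\zeta$ and $Q(\nabla v_0)$ are bounded in $C^2(\Sigma)$ by the $C^3$ bound on $v_0$ and the bounds on $\kappa,\kappa',\kappa''$. With \eqref{eq:F} this gives $\|g\|_{C^2(\Sigma)}\le C\varepsilon$. In particular $|gv_0|\le\frac12$ for $\varepsilon_0$ small, so $|v|=|v_0||1-gv_0|\ge\frac12|v_0|$, and it suffices to prove $|L_1v|\le C\varepsilon|v_0|$ on $\Sigma$. The product rule gives $L(v_0^2)=2v_0Lv_0+2Q(\nabla v_0)$, and then $L_1(gv_0^2)=2gQ(\nabla v_0)+R$ with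
\[
R=v_0^2Lg+4v_0Q(\nabla g,\nabla v_0)+2gv_0Lv_0-2v_0^2\partial_Yg-4gv_0\partial_Yv_0+gv_0^2 .
\]
Every term of $R$ contains a factor $v_0$ and a derivative of $g$ of order at most two, so $|R|\le C\varepsilon|v_0|$. Since $2gQ(\nabla v_0)=\zeta F$,
\[
L_1v=(1-\zeta)F-R .
\]
At a point of $\Sigma$ where $(1-\zeta)F\neq0$ we have $|\nabla v_0|<c_0/2$ because $\zeta\ne1$, and $|v_0|+|\nabla v_0|\ge c_0$ by \eqref{eq:O}. Hence $|v_0|>c_0/2$ there, and $|(1-\zeta)F|\le C\varepsilon\le2Cc_0^{-1}\varepsilon|v_0|$ by \eqref{eq:F}.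
\end{proof}

\section{A rapidly decaying function on the sphere}\label{sec:sphere}

We now place the turn $G$ on the torus $\{s=s_*\}$, stack transitions on both sides of it within distance $d$, and let the last mode run to the two circles.

\begin{proposition}\label{prop:sphere}
Let $s_*\in\mathbb R$ and $0<d\le1$. There are $K_0$ and $C$, depending only on $s_*$ and $d$, such that for every integer $K\ge K_0$ there is a real $U\in C^\infty(\mathbb S^3)$ with
\begin{enumerate}
\item[(1)] $|\Delta_{\mathbb S^3}U|\le CK^3|U|$ on $\mathbb S^3$;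
\item[(2)] $\int_{\mathbb S^3}U^2\ge C^{-1}K^{-3/2}$;
\item[(3)] $|U|\le e^{-d^2K^2/12}$ on $\{|s-s_*|\ge2d\}$, including the circles $s=\pm\infty$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Parameters.} Let $n_0=\lceil K^{3/2}\rceil$, $J=\lfloor dK/12\rfloor$, and for $0\le j\le J$
\[
n_j=n_0+jK,\qquad\varepsilon_j=\frac K{n_j},\qquad y_j=\frac1{n_0}+\frac{6j}K ,
\]
so that $n_{j+1}=(1+\varepsilon_j)n_j$. Let $\kappa_0=\tanh(|s_*|+1)$ and let $\varepsilon_0$ be given by Lemma~\ref{lem:transition}. For $K\ge K_0$,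
\begin{equation}\label{eq:param}
\varepsilon_j\le K^{-1/2}\le\varepsilon_0,\qquad y_J\le\frac1{n_0}+\frac d2\le d,\qquad n_0\le2K^{3/2},\qquad\frac{d}{12}K^2\le n_J\le2K^2 .
\end{equation}
The last bounds follow from $n_J\ge K^{3/2}+(\frac{dK}{12}-1)K\ge\frac d{12}K^2$ and $n_J\le2K^{3/2}+\frac1{12}K^2$.

\medskip
\noindent\emph{The pieces.} Fix a sign $\pm$ and use the variable $y=\pm(s-s_*)\in\mathbb R$; we define $U$ on the side $y\ge0$. By \eqref{eq:P},
\[
P=\partial_y^2+\partial_\sigma^2+\partial_\delta^2+2\tanh(s_*\pm y)\,\partial_\sigma\partial_\delta .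
\]
Let $\phi_j=\sigma$ for even $j$ and $\phi_j=\delta$ for odd $j$. Let $\mu_0=e^{-1}$, $\mu_{j+1}=\mu_je^{-6n_j/K-3}$, and consider the pure modes
\[
W_j=\mu_je^{-n_j(y-y_j)}\cos n_j\phi_j,\qquad PW_j=0\qquad(0\le j\le J).
\]
The core is $U_*=G(n_0y)\cos n_0\sigma$ with $G(x)=\exp\big(-|x|H(2|x|-1)\big)$ and $H$ as in the previous proof. The function $G$ is smooth and even, $G\ge e^{-1}$ on $[-1,1]$, and $G(x)=e^{-|x|}$ for $|x|\ge1$. Since $n_0y_0=1$, we have $U_*=W_0$ for $y\ge y_0$.

For $0\le j<J$ put
\[
Y=n_j\Big(y-y_j-\frac3K\Big),\qquad\alpha=n_j\phi_j,\qquad\beta=n_{j+1}\phi_{j+1},\qquad\tau=\varepsilon_jY=K(y-y_j)-3 ,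
\]
so that $y_j\le y\le y_{j+1}$ corresponds to $|\tau|\le3$. With $r=1+\varepsilon_j$ we have $\partial_y=n_j\partial_Y$, $\partial_{\phi_j}=n_j\partial_\alpha$, $\partial_{\phi_{j+1}}=n_jr\partial_\beta$. Since $P$ is symmetric in $\sigma$ and $\delta$, for either parity of $j$
\[
P=n_j^2L\qquad\text{with}\qquad\kappa(Y)=\tanh\Big(s_*\pm\Big(y_j+\frac3K+\frac Y{n_j}\Big)\Big).
\]
This $\kappa$ satisfies the hypotheses of Lemma~\ref{lem:transition}: $|\kappa|<1$; $|\kappa'|,|\kappa''|\le1$ because $|\tanh'|\le1$, $|\tanh''|\le4/(3\sqrt3)<1$ and $n_j\ge1$; and $|\kappa|\le\kappa_0$ for $|\tau|\le3$ because then $0\le y\le y_J\le1$. Let $v_j$ be the function given by the lemma with $\varepsilon=\varepsilon_j$, and put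
\[
U_j=\mu_je^{-n_j(y-y_j)}v_j(Y,\alpha,\beta)=\mu_je^{-3n_j/K}\,e^{-Y}v_j(Y,\alpha,\beta).
\]
It is smooth for all $y\in\mathbb R$, and $2\pi$-periodic in $\sigma$ and $\delta$ because $n_j,n_{j+1}$ are integers. By Lemma~\ref{lem:transition}(a), $U_j=W_j$ for $y\le y_j$. For $y\ge y_{j+1}$ use $n_j(y-y_j)=n_j(y-y_{j+1})+6n_j/K$ and $\tau=K(y-y_{j+1})+3$:
\[
U_j=\mu_je^{-n_j(y-y_j)-\tau}\cos n_{j+1}\phi_{j+1}=\mu_je^{-6n_j/K-3}e^{-n_{j+1}(y-y_{j+1})}\cos n_{j+1}\phi_{j+1}=W_{j+1}.
\]

\medskip
\noindent\emph{Definition and smoothness of $U$.} Let $U=U_*$ for $0\le y\le y_0$, $U=U_j$ for $y_j\le y\le y_{j+1}$, and $U=W_J$ for $y\ge y_J$. Near $y=y_j$ let $f_-$ and $f_+$ be the pieces used to the left and to the right. Both are smooth near $y_j$, with $f_-=W_j$ for $y\ge y_j$ and $f_+=W_j$ for $y\le y_j$. Therefore $U=f_-+f_+-W_j$ near $y_j$, which is smooth. The two sides fit together because $G$ is even: $U=G(n_0(s-s_*))\cos n_0\sigma$ for $|s-s_*|\le y_0$. Finally $W_J$ is a constant multiple of $e^{-n_Js}\cos n_J\phi_J$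 on the side $+$ and of $e^{n_Js}\cos n_J\phi_J$ on the side $-$, so by \eqref{eq:modes} $U$ extends smoothly across both circles.

\medskip
\noindent\emph{Property (1).} From now on $y=|s-s_*|$. For $y\ge y_J$ we have $\Delta_{\mathbb S^3}U=0$, by continuity also on the circles. This is where the factor $4\cosh^2s$ in \eqref{eq:P} is unbounded. For $y\le y_J\le1$ that factor is at most $4\cosh^2(|s_*|+1)$, so it suffices to bound $PU$. In the core,
\[
|PU|=n_0^2\,|(G''-G)(n_0y)|\,|\cos n_0\sigma|\le e\,n_0^2\max_{[-1,1]}|G''-G|\;|U|\le CK^3|U| .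
\]
In the $j$th layer, Lemma~\ref{lem:transition}(b) and \eqref{eq:param} give $|PU|\le Cn_j^2\varepsilon_j|U|=CKn_j|U|\le2CK^3|U|$.

\medskip
\noindent\emph{Property (2).} The mean of $\cos^2n_0(\theta_1+\theta_2)$ over the torus is $\frac12$. Integrating over the core, of width $2/n_0$, where $G\ge e^{-1}$,
\[
\int_{\mathbb S^3}U^2\ge\frac{2\pi^2}{4\cosh^2(|s_*|+1)}\cdot\frac{2e^{-2}}{n_0}\ge C^{-1}K^{-3/2}.
\]

\noindent\emph{Property (3).} If $y\ge2d$ then $y-y_J\ge d$, and $\mu_J\le1$, so $|U|=|W_J|\le e^{-n_Jd}\le e^{-d^2K^2/12}$. On the circles $U=0$.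
\end{proof}

\section{From the sphere to the domain}\label{sec:proof}

The function $U(z/|z|)$ is smooth on $\overline\Omega$ but does not vanish on $\partial\Omega$. We multiply it by a function of the remaining variables $(|z|,\xi)$. An arbitrary such factor vanishing on $\partial\Omega$ could make the potential unbounded near the boundary; an eigenfunction only shifts it by a constant.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The function $s=\log(|z_2|/|z_1|)$ is continuous from $\overline\Omega$ to $[-\infty,\infty]$, because $z\neq0$ on $\overline\Omega$. By \eqref{eq:omega} the compact set $s(\overline\omega)$ does not contain $s_*$, so there is $d\in(0,1]$ with $|s-s_*|\ge2d$ on $\omega$. Let $K\ge K_0$ and let $U$ be given by Proposition~\ref{prop:sphere}.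

Recall that on a bounded smooth domain the first Dirichlet eigenvalue $\lambda_1$ of $-\Delta$ is simple and has an eigenfunction $h\in C^\infty(\overline\Omega)$ with $h>0$ in $\Omega$. The domain $\Omega$ is invariant under $(z,\xi)\mapsto(Az,\xi)$ for $A\in O(4)$, and $h(Az,\xi)$ is a positive eigenfunction with the same eigenvalue and norm, hence equal to $h$. So $h=\tilde h(|z|,\xi)$. Put
\[
u(z,\xi)=\tilde h(|z|,\xi)\,U(z/|z|).
\]
Then $u\in C^\infty(\overline\Omega)$ is real and vanishes on $\partial\Omega$. In polar coordinates $\rho=|z|$ we have $\Delta=\partial_\rho^2+\frac3\rho\partial_\rho+\Delta_\xi+\rho^{-2}\Delta_{\mathbb S^3}$, and the first three terms take $\tilde h$ to $-\lambda_1\tilde h$. Hence $\Delta u=-\lambda_1u+\rho^{-2}\tilde h\,\Delta_{\mathbb S^3}U$. Let $V_0=\Delta_{\mathbb S^3}U/U$ on the open set $\{U\ne0\}$ and $V_0=0$ elsewhere. This is a real Borel function, and by property (1) $|V_0|\le CK^3$ and $\Delta_{\mathbb S^3}U=V_0U$ everywhere. Therefore $\Delta u=Vu$ with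
\[
V(z,\xi)=-\lambda_1+|z|^{-2}V_0(z/|z|),\qquad\|V\|_\infty\le C_1K^3 ,
\]
where $C_1$ depends only on $\Omega,s_*,d$, since $|z|$ is bounded below on $\Omega$.

Let $I=\int_D\tilde h^2\rho^3d\rho\,d\xi>0$. Then $\|u\|^2_{L^2(\Omega)}=I\int_{\mathbb S^3}U^2>0$. The function $s$ depends only on $z/|z|$ and $\omega\subset\{|s-s_*|\ge2d\}$, so $\|u\|^2_{L^2(\omega)}\le I\int_{\{|s-s_*|\ge2d\}}U^2$. By properties (2) and (3),
\[
\frac{\|u\|^2_{L^2(\omega)}}{\|u\|^2_{L^2(\Omega)}}\le2\pi^2CK^{3/2}e^{-d^2K^2/6}\le e^{-d^2K^2/12}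
\]
for $K\ge K_1$, with a suitable $K_1\ge K_0$. Given $M\ge M_0:=C_1K_1^3$, take $K=\lfloor(M/C_1)^{1/3}\rfloor\ge K_1$. Then $\|V\|_\infty\le M$ and $K\ge\frac12(M/C_1)^{1/3}$, so the theorem holds with $c=d^2/(48\,C_1^{2/3})$.
\end{proof}

\begin{remark}[Order of vanishing]
Near $\{z_1=0\}\cap\Omega$ the function $U(z/|z|)$ is a constant multiple of $\operatorname{Re}(z_1/\bar z_2)^{n_J}$ or $\operatorname{Re}(z_1/z_2)^{n_J}$, and near $\{z_2=0\}\cap\Omega$ the same holds with $z_1,z_2$ exchanged. So $u$ vanishes on $\{z_1z_2=0\}\cap\Omega$ to order at least $n_J\ge\frac d{12}K^2$, which is at least a constant times $M^{2/3}$.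
\end{remark}

\begin{remark}[The hypotheses]
The form \eqref{eq:Omega} of $\Omega$ is used only to separate variables, and \eqref{eq:omega} only to keep $\omega$ at a distance $2d$ from the core $\{s=s_*\}$. Without a condition of this kind the functions constructed here need not be small on $\omega$: if $\omega$ is itself of the form \eqref{eq:Omega} with $D'\subset D$ in place of $D$, then $\|u\|^2_{L^2(\omega)}/\|u\|^2_{L^2(\Omega)}=I^{-1}\int_{D'}\tilde h^2\rho^3d\rho\,d\xi$ does not depend on $U$.
\end{remark}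

\begin{thebibliography}{9}

\bibitem{CTC}
\emph{Control in Times of Crisis}, \texttt{http://ctcseminar.mat.utfsm.cl/Talk-LeBalch.pdf}.

\bibitem{DZZ}
Duyckaerts, Zhang, Zuazua, 2008.

\bibitem{FZ}
Fern\'andez-Cara, Zuazua, 2000.

\bibitem{LB}
Le Balc'h, 2020.

\end{thebibliography}
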